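\title{List coloring Cartesian products with $\Delta+o(\Delta)$ colors}

\begin{abstract}
We prove that if $G$ and $H$ are graphs of maximum degree at most $\Delta$, then the list chromatic number of their Cartesian product is at most $\Delta+O(\Delta^{37/38})$, with an absolute implied constant. This confirms a conjecture that $\Delta+o(\Delta)$ colors suffice. More generally, a product of $k$ such graphs has list chromatic number, and even correspondence chromatic number, at most $\Delta+O_k(\Delta^{1-1/(16k+6)})$. We deduce this from a theorem on independent transversals in graphs whose edges are split into layers that overlap little at distance two, and we prove that theorem by a semirandom procedure.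
\end{abstract}

\section{The problem and the results}

All graphs are finite and simple, and $\log$ is the natural logarithm. The \emph{Cartesian product} $G_1\times\cdots\times G_k$ has vertex set $V(G_1)\times\cdots\times V(G_k)$; two vertices are adjacent if they differ in exactly one coordinate $i$ and their $i$th coordinates are adjacent in $G_i$. The \emph{list chromatic number} $\chi_l(F)$ of a graph $F$ is the smallest integer $\ell$ with the following property: however one assigns to each vertex $v$ a list $L(v)$ of $\ell$ colors, there is a proper coloring $c$ of $F$ with $c(v)\in L(v)$ for all $v$.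

Let $G$ and $H$ have maximum degree at most $\Delta$. How large can $\chi_l(G\times H)$ be? Three simple facts frame the question.
\begin{itemize}
\item It can be $\Delta+1$ or more: if $H$ has a vertex, then $K_{\Delta+1}\times H$ contains $K_{\Delta+1}$.
\item It is at most $2\Delta+1$: the product has maximum degree at most $2\Delta$, so the vertices can be colored greedily, one at a time.
\item If all lists are equal, $\Delta+1$ colors suffice: take proper colorings $a$ of $G$ and $b$ of $H$ with values in $\mathbb{Z}_{\Delta+1}$ and give $(u,v)$ the color $a(u)+b(v)$. Along an edge exactly one summand changes.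
\end{itemize}
The third argument adds colors, and so it says nothing about lists that differ from vertex to vertex. Still, it suggests that the truth is near $\Delta$ and not near $2\Delta$, and the products of complete graphs support this guess. The graph $K_a\times K_b$ is the line graph of $K_{a,b}$, and Kahn proved that the line graph of a graph of maximum degree $\Delta$ has list chromatic number at most $\Delta+o(\Delta)$; in particular $\chi_l(K_a\times K_b)=\max\{a,b\}+o(a+b)$. The following is Conjecture~7 of \cite{source}.
\begin{quote}
\emph{For every $\varepsilon>0$ there is $\Delta_0$ such that $\chi_l(G\times H)\le(1+\varepsilon)\Delta$ for all $\Delta\ge\Delta_0$ and all graphs $G,H$ of maximum degree at most $\Delta$.}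
\end{quote}

We prove this in a stronger form: with a polynomial saving in the error term, for any fixed number of factors, and for correspondence coloring (also called DP-coloring). A \emph{correspondence assignment} for $F$ consists of lists $L(v)$ and, for each edge $vw$, a matching (possibly partial) between $L(v)$ and $L(w)$. A coloring chooses $c(v)\in L(v)$ for each $v$ so that on no edge $vw$ the colors $c(v)$ and $c(w)$ are matched. The \emph{correspondence chromatic number} is the smallest $\ell$ such that a coloring exists for every assignment with lists of size $\ell$. Matching equal colors on each edge recovers list coloring, so this number is at least $\chi_l(F)$. The greedy bound still holds, because each colored neighbor of $v$ forbids at most one color of $L(v)$.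

\begin{theorem}\label{thm:product}
For every $k\ge1$ there is a constant $K_k$ such that, whenever $\Delta\ge1$ is an integer and $G_1,\dots,G_k$ have maximum degree at most $\Delta$,
\[
\chi_l(G_1\times\cdots\times G_k)\le\Delta+K_k\,\Delta^{1-\frac{1}{16k+6}} .
\]
The same bound holds for the correspondence chromatic number.
\end{theorem}

For $k=2$ the exponent is $1-\frac1{38}$, and the conjecture follows.

\begin{corollary}\label{cor:conj}
There is an absolute constant $K_2$ such that $\chi_l(G\times H)\le\Delta+K_2\,\Delta^{37/38}=\Delta+o(\Delta)$ for all graphs $G,H$ of maximum degree at most $\Delta$.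
\end{corollary}

By the first fact above, the coefficient $1$ of $\Delta$ cannot be lowered. The content of the theorem lies in large $\Delta$: for $\Delta=1$ the greedy bound $2\Delta+1=3$ is attained by correspondence coloring of $K_2\times K_2$, the $4$-cycle $v_1v_2v_3v_4$. Give every vertex the list $\{1,2\}$, match equal colors on $v_1v_2$, $v_2v_3$, $v_3v_4$, and match unequal colors on $v_4v_1$. The first three edges force $c(v_4)\ne c(v_1)$, and the fourth forbids it.

Section~\ref{sec:layered} isolates the one property of products that we use and reduces Theorem~\ref{thm:product} to a statement about independent transversals. Section~\ref{sec:idea} shows on $K_n\times K_n$ why lists slightly longer than $\Delta$ should suffice. The remaining sections contain the proof.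

\section{Layered systems}\label{sec:layered}

We shall color a small random fraction of the vertices, delete the forbidden colors from the other lists, and repeat. After a few rounds the relevant quantity is no longer the degree of a vertex $v$ but, for each color $c\in L(v)$, the number of uncolored neighbors on which $c$ still forbids a color. So the objects to track are the pairs (vertex, color), and we need a class of structures on such pairs that is closed under deletion.

\begin{definition}
A \emph{$k$-layered system} is a graph $\Gamma$, whose vertices we call \emph{elements}, together with a partition of the elements into independent sets $L(v)$, $v\in V$, called \emph{parts}, and a partition of $E(\Gamma)$ into $k$ classes, called \emph{layers}, such that the following \emph{matching condition} holds: the edges of $\Gamma$ between any two parts form a matching, possibly partial.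

We write $L(x)$ for the part containing the element $x$, $N_i(x)$ for the set of neighbors of $x$ along edges of layer $i$, $d_i(x)=|N_i(x)|$ for the \emph{layer degrees}, and $N(x)$ for the disjoint union $N_1(x)\cup\dots\cup N_k(x)$. The system has \emph{mixed codegree at most $s$} if for all elements $x,z$ and all layers $i$,
\[
\#\{\,y\in N_i(x): z\in N_j(y)\text{ for some }j\ne i\,\}\le s .
\]
An \emph{independent transversal} is an independent set of $\Gamma$ that contains exactly one element of each part.
\end{definition}

The mixed codegree counts paths $x\,y\,z$ that start in layer $i$ and then change layer. Paths that stay in one layer are not restricted; each layer may be a union of cliques. A \emph{subsystem} is obtained by discarding some parts, discarding some elements of the other parts, and taking the induced graph with the inherited layers. It is again a $k$-layered system, and neither the layer degrees nor the mixed codegree increase. We allow the system with no parts, whose independent transversal is the empty set. The matching condition will be used in two forms: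
\begin{itemize}
\item[(M1)] the neighbors of an element lie in distinct parts;
\item[(M2)] distinct elements of the same part have disjoint neighborhoods.
\end{itemize}
Both say that no element has two neighbors in one part.

\begin{theorem}\label{thm:layered}
For every $k\ge1$ there are $C_k,c_k>0$ such that the following holds. Let $\varepsilon\in(0,1]$, $d\ge2$ and $s\ge0$ be real numbers with
\[
\varepsilon^{16k+6}\,d\ge C_k,\qquad 1+s\le c_k\,\varepsilon^{16k+4}\,\frac{d}{\log d}.
\]
Then every $k$-layered system with mixed codegree at most $s$, with $d_i(x)\le d$ for all $x$ and $i$, and with all parts of size at least $(1+\varepsilon)d$ has an independent transversal.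
\end{theorem}

An element may have $kd$ neighbors, yet parts of size $(1+\varepsilon)d$ suffice: the layers do not add up.

\begin{proof}[Proof of Theorem~\ref{thm:product} from Theorem~\ref{thm:layered}]
It suffices to treat correspondence coloring. Let $F=G_1\times\cdots\times G_k$ with a correspondence assignment. Take as elements the pairs $(v,c)$ with $c\in L(v)$, and as parts the sets $\{v\}\times L(v)$. Join $(v,c)$ to $(w,c')$ if $vw\in E(F)$ and $c,c'$ are matched on $vw$, and put this edge in layer $i$ if $v$ and $w$ differ in coordinate $i$. This is a $k$-layered system whose independent transversals are exactly the colorings. A vertex of $F$ has at most $\Delta$ neighbors that differ from it in coordinate $i$, so all layer degrees are at most $\Delta$.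

The mixed codegree is at most $1$. Let $x,z$ lie in the parts of $v,u$, and let $y\in N_i(x)$ lie in the part of $w$, with $z\in N_j(y)$ for some $j\ne i$. Then $w$ agrees with $v$ outside coordinate $i$, and it agrees with $u$ in coordinate $i$. Thus $w$ is determined by $v$, $u$ and $i$, and by (M1) $x$ has at most one neighbor $y$ in the part of $w$.

Put $\gamma=1/(16k+6)$. Choose $\kappa>1$, depending only on $k$, with $\kappa^{16k+6}\ge C_k$ and $e\gamma\, c_k\kappa^{16k+4}\ge1$. Let $\varepsilon=\kappa\Delta^{-\gamma}$ and $K_k=\max\{k\kappa,\kappa+1\}$.

If $\varepsilon>1$, the greedy bound suffices: $k\Delta+1\le\Delta+k\Delta\le\Delta+k\varepsilon\Delta=\Delta+k\kappa\Delta^{1-\gamma}$.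

If $\varepsilon\le1$, then $\Delta^\gamma\ge\kappa>1$, so $\Delta\ge2$, and we apply Theorem~\ref{thm:layered} with $d=\Delta$ and $s=1$. The first condition reads $\kappa^{16k+6}\ge C_k$. The second reads $2\le c_k\kappa^{16k+4}\Delta^{2\gamma}/\log\Delta$, and it holds because $e^{y}\ge ey$ with $y=2\gamma\log\Delta$ gives $\Delta^{2\gamma}/\log\Delta\ge2e\gamma$. Hence lists of size $\lceil(1+\varepsilon)\Delta\rceil\le\Delta+\kappa\Delta^{1-\gamma}+1\le\Delta+(\kappa+1)\Delta^{1-\gamma}$ suffice.
\end{proof}

Neither structural hypothesis of Theorem~\ref{thm:layered} can be dropped.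

\begin{example}[mixed codegree]\label{ex:clique}
Let $k\ge2$, let $\Delta$ be even, and consider the complete graph on $\mathbb{Z}_{k\Delta+1}$. Every nonzero residue is $\pm a$ for exactly one $a\in\{1,\dots,k\Delta/2\}$, and $a\ne-a$ as the modulus is odd. Put an edge in layer $i$ if the difference of its ends is $\pm a$ with $(i-1)\Delta/2<a\le i\Delta/2$. Each layer is $\Delta$-regular. Give all vertices the same list of $k\Delta$ colors and form the system of list coloring. It has layer degrees $\Delta$ and parts of size $k\Delta\ge2\Delta$, but no independent transversal. Its mixed codegree is at least $(k-1)\Delta/k$: from an element $x$ there are $\Delta\cdot(k-1)\Delta$ paths that start in layer $i$ and then change layer, and they end at the $k\Delta$ other elements with the color of $x$.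
\end{example}

\begin{example}[matching condition]\label{ex:matching}
Let $k=1$, so that the mixed codegree is $0$, and let $d$ be even. Take three disjoint copies of $K_{d,d}$ with sides $(A_1,B_1)$, $(A_2,B_2)$, $(A_3,B_3)$. Split $A_3$ into halves $A_3',A_3''$ and $B_3$ into halves $B_3',B_3''$, and let the parts be $A_1\cup A_3'$, $B_1\cup A_3''$, $A_2\cup B_3'$, $B_2\cup B_3''$, each an independent set of size $3d/2$. An independent transversal misses $A_3$ or $B_3$. If it misses $A_3$, it meets both $A_1$ and $B_1$; if it misses $B_3$, it meets both $A_2$ and $B_2$. Either way it contains an edge.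
\end{example}

\section{The idea, on $K_n\times K_n$}\label{sec:idea}

This section explains the proof on an example; nothing in it is used later. Let $k=2$, let both factors be $K_n$, let $d=n-1$, and give every vertex the same list of $\ell$ colors. An element is a triple $(a,b;c)$, and
\[
N_1(a,b;c)=\{(a',b;c):a'\ne a\},\qquad N_2(a,b;c)=\{(a,b';c):b'\ne b\}.
\]
Fix a small $\theta>0$ and put each element into a set $S$ independently with probability $p=\theta/\ell$, so that a part receives $\theta$ elements of $S$ on average. If a part contains an element of $S$ with no neighbor in $S$, use that element for the part and discard the part. From the other parts delete every element that has a neighbor in $S$. What happens to the ratio $r=d/\ell$?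

\emph{Lists.} Put $q=(1-p)^d$. An element has no neighbor in $S$ with probability $q^2$. The elements of one part have different colors, hence disjoint neighborhoods, so the number of undeleted elements in a part is binomial with mean $q^2\ell$.

\emph{Degrees.} Fix $x=(a,b;c)$ and let $y=(a',b;c)\in N_1(x)$. The element $y$ can disappear in three ways: its part is discarded, $N_2(y)$ meets $S$, or $N_1(y)$ meets $S$. It is tempting to count all three and to predict that the degree shrinks by the factor $(1-p)^\ell q^2$. Then $r$ would shrink by $(1-p)^\ell\approx e^{-\theta}$ whatever its value, even for lists shorter than $n$, for which no coloring exists. The error lies in the third way. Suppose that $x$ remains in the new system. Then $N_1(x)$ misses $S$, and $x\notin S$, for otherwise its part would have been discarded. Since $N_1(y)\subseteq N_1(x)\cup\{x\}$, no $y\in N_1(x)$ is deleted through layer~$1$. For the elements $x$ that matter, the third way never occurs.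

The other two ways behave as well as one could wish. All elements of $L(y)\cup N_2(y)$ have first coordinate $a'$, so these sets are pairwise disjoint as $y$ ranges over $N_1(x)$. Therefore the number $Y$ of $y\in N_1(x)$ for which $S$ misses both $L(y)$ and $N_2(y)$ is binomial with mean $d(1-p)^\ell q$. A neighbor $y$ that remains and is not counted by $Y$ has in its part an element of $S$ with a neighbor in $S$, which has probability at most $\ell p\cdot2dp=2r\theta^2$. To first order in $\theta$, the new ratio is
\[
\frac{d(1-p)^\ell q}{\ell q^2}=r\,(1-p)^{\ell-d}\approx r\,e^{-\theta(1-r)}\approx r-\theta r(1-r).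
\]
The ratio decreases exactly when $\ell>d$. With $k$ layers, the numerator has $q^{k-1}$ and the denominator $q^k$, and the quotient is the same. This is why the threshold in Theorem~\ref{thm:layered} is $d$ and not $kd$. In Example~\ref{ex:clique}, by contrast, all elements of one color form a clique, so a remaining $x$ protects its neighbors in every layer; the numerator has no factor $q$, the quotient is $r(1-p)^{\ell-kd}$, and the threshold is the greedy one. Small mixed codegree is the condition that keeps a general system close to the first situation: it says that the sets $\bigcup_{j\ne i}N_j(y)$, $y\in N_i(x)$, overlap little.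

\emph{Many rounds.} The lists shrink too, and they must remain long enough for concentration. In the limit of small $\theta$, with time $\tau=\theta\cdot(\text{number of rounds})$,
\[
\frac{dr}{d\tau}=-r(1-r),\qquad \frac{d}{d\tau}\log\ell=-kr,\qquad\text{and so}\qquad\frac{d}{d\tau}\log(1-r)=r .
\]
Thus $\ell\,(1-r)^k$ is constant. Starting from $1-r\ge\varepsilon/2$, the ratio $r$ tends to $0$ while $\ell$ loses at most the factor $(\varepsilon/2)^k$. The proof below follows this computation with cruder constants and loses $(\varepsilon/2)^{16k}$. Once $r\le1/(6k)$, parts are much larger than total degrees, and a direct application of the local lemma finishes the job.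

\section{Probabilistic tools}\label{sec:tools}

We use three textbook facts.

\emph{Hoeffding's inequality.} If $X$ is a sum of $n$ independent variables with values in $[0,1]$, then $\mathbb{P}(X\le\mathbb{E}X-t)\le\exp(-2t^2/n)$ for $t>0$.

\emph{Chernoff's bound.} If $X$ is binomial with mean $\mu$, then $\mathbb{P}(X>2\mu)\le e^{-\mu/3}$.

\emph{The Lov\'asz Local Lemma, symmetric form.} Suppose that each of finitely many events has probability at most $P$ and is mutually independent of the family of all events except at most $D$ of them, itself included among the exceptions. If $ePD\le1$, then with positive probability none of the events occurs. In our applications each event is determined by a set of underlying independent variables; an event is then mutually independent of the family of all events whose sets of variables are disjoint from its own.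

The variable $Y$ of Section~\ref{sec:idea} depends in general on about $\ell^2$ indicators, and we need deviations smaller than $\ell$. A bounded-differences inequality that charges each variable its full squared influence is too weak for this. The following version also uses the small variance $p(1-p)$ of each indicator.

\begin{lemma}\label{lem:bounded}
Let $\xi_1,\dots,\xi_N$ be independent $0/1$ variables with $\mathbb{P}(\xi_j=1)=p_j$, and let $Y$ be a function of them such that changing $\xi_j$ alone changes $Y$ by at most $c_j$. Let $b>0$ and $V>0$ satisfy $c_j\le b$ for all $j$ and $\sum_jp_j(1-p_j)c_j^2\le V$. Then for $t>0$,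
\[
\mathbb{P}(Y\ge\mathbb{E}Y+t)\le\exp\Bigl(-\min\Bigl\{\frac{t^2}{4V},\frac{t}{2b}\Bigr\}\Bigr).
\]
\end{lemma}

\begin{proof}
Write $Y-\mathbb{E}Y=\sum_jD_j$ with $D_j=\mathbb{E}[Y\mid\xi_1,\dots,\xi_j]-\mathbb{E}[Y\mid\xi_1,\dots,\xi_{j-1}]$. Fix $\xi_1,\dots,\xi_{j-1}$ and let $\delta$ be the difference of the conditional expectations of $Y$ given $\xi_j=1$ and given $\xi_j=0$. By independence, $\delta$ is an average over the later variables of the change in $Y$ caused by $\xi_j$, so $|\delta|\le c_j$. Also $D_j=(\xi_j-p_j)\delta$. Hence $|D_j|\le b$, and $D_j$ has conditional mean $0$ and conditional variance at most $p_j(1-p_j)c_j^2$. For $|x|\le1$ we have $e^x\le1+x+x^2$, since $\sum_{n\ge2}|x|^n/n!\le(e-2)x^2$. So for $0<\lambda\le1/b$,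
\[
\mathbb{E}\bigl[e^{\lambda D_j}\mid\xi_1,\dots,\xi_{j-1}\bigr]\le1+\lambda^2p_j(1-p_j)c_j^2\le\exp\bigl(\lambda^2p_j(1-p_j)c_j^2\bigr).
\]
Applying this for $j=N,N-1,\dots,1$ gives $\mathbb{E}\,e^{\lambda(Y-\mathbb{E}Y)}\le e^{\lambda^2V}$, and Markov's inequality gives $\mathbb{P}(Y-\mathbb{E}Y\ge t)\le e^{-\lambda t+\lambda^2V}$. If $t/(2V)\le1/b$, take $\lambda=t/(2V)$; the exponent is $-t^2/(4V)$. Otherwise $V<tb/2$; take $\lambda=1/b$, and the exponent is at most $-t/b+t/(2b)=-t/(2b)$.
\end{proof}

The next lemma will bound the number of edges inside the random set $S$, revealed one element at a time: $b_i$ is the number of edges that the $i$th element would create with the earlier ones.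

\begin{lemma}\label{lem:adapted}
Let $\xi_1,\dots,\xi_N$ be independent $0/1$ variables with $\mathbb{P}(\xi_i=1)=p$. Let $m>0$, and let $b_i\in[0,m]$ be a function of $\xi_1,\dots,\xi_{i-1}$. Then for $\mu>0$,
\[
\mathbb{P}\Bigl(\sum_i\xi_ib_i>3\mu\ \text{ and }\ \sum_ipb_i\le\mu\Bigr)\le e^{-\mu/m}.
\]
\end{lemma}

\begin{proof}
By convexity, $e^x-1\le(e-1)x$ on $[0,1]$. Hence
\[
\mathbb{E}\bigl[e^{\xi_ib_i/m}\mid\xi_1,\dots,\xi_{i-1}\bigr]=1+p\,(e^{b_i/m}-1)\le\exp\bigl((e-1)pb_i/m\bigr).
\]
Put $Z=\sum_i\bigl(\xi_ib_i-(e-1)pb_i\bigr)/m$. Applying the last bound for $i=N,\dots,1$ gives $\mathbb{E}\,e^Z\le1$. On the event in question $Z\ge(3-(e-1))\mu/m\ge\mu/m$, and Markov's inequality finishes the proof.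
\end{proof}

The last tool ends the iteration.

\begin{lemma}[Alon]\label{lem:alon}
If all parts of a layered system have size exactly $\ell\ge1$ and every element has at most $\ell/(2e)$ neighbors, then there is an independent transversal.
\end{lemma}

\begin{proof}
Choose one element from each part, uniformly and independently. For each edge consider the event that both ends are chosen; it has probability $\ell^{-2}$ and is determined by the choices in the two parts containing its ends. At most $2\ell\cdot\ell/(2e)=\ell^2/e$ edges, the given one included, meet these two parts. Since $e\cdot\ell^{-2}\cdot\ell^2/e=1$, the local lemma applies.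
\end{proof}

\section{One round}\label{sec:round}

Throughout this section $\Gamma$ is a $k$-layered system with mixed codegree at most $s$, all parts of size exactly $\ell$, and all layer degrees at most $d$, where the real numbers $d,s,\theta$ satisfy
\begin{equation}\label{eq:hyp}
1\le d\le\ell,\qquad 0<\theta\le\frac1{720k^2},\qquad \ell\ge512\,\theta^{-6},\qquad 1+s\le\frac{\theta^4\ell}{32(k+1)\log\ell}.
\end{equation}
Put
\[
r=\frac d\ell,\quad p=\frac\theta\ell,\quad q=(1-p)^d,\quad \ell'=\lceil q^k\ell-\ell^{2/3}\rceil,\quad d'=d(1-p)^\ell q^{k-1}+13k\theta^2\ell .
\]
These are the values predicted in Section~\ref{sec:idea}, with allowances $\ell^{2/3}$ and $13k\theta^2\ell$ for errors. The third condition in \eqref{eq:hyp} is used through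
\begin{equation}\label{eq:theta}
8\,\ell^{-1/3}\le\theta^2,\qquad\text{hence}\qquad \theta\ge\ell^{-1/6}.
\end{equation}

\begin{proposition}\label{prop:round}
For each $k$ there is $n_k$ such that, if \eqref{eq:hyp} holds and $\ell\ge n_k$, then $\Gamma$ has a subsystem $\Gamma'$ with all parts of size exactly $\ell'$ and all layer degrees at most $d'$, such that every independent transversal of $\Gamma'$ is contained in an independent transversal of $\Gamma$.
\end{proposition}

Before the proof we record what the round does to the parameters. The gain in the ratio is linear in $\theta$ and the loss is quadratic, so a small enough $\theta$ makes progress.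

\begin{lemma}\label{lem:ratio}
If \eqref{eq:hyp} holds, then $d'\ge1$, $q\ge1-\theta r$, $\ell'\ge q^k\ell\,(1-2\ell^{-1/3})>0$, and
\begin{equation}\label{eq:ratio}
\frac{d'}{\ell'}\le r-\theta r(1-r)+30k\theta^2 .
\end{equation}
\end{lemma}

\begin{proof}
By \eqref{eq:theta}, $d'\ge13k\theta^2\ell\ge13k\ell^{2/3}\ge1$. Bernoulli's inequality $(1-p)^d\ge1-pd$, valid for real $d\ge1$, gives $q\ge1-\theta r$. As $r\le1$, it follows that $q^k\ge1-k\theta\ge\frac12$, and so $\ell'\ge q^k\ell-\ell^{2/3}\ge q^k\ell(1-2\ell^{-1/3})$. This is positive since $2\ell^{-1/3}\le\theta^2/4\le\frac12$.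

We have $(1-p)^\ell\le e^{-\theta}\le1-\theta+\theta^2/2$. On $[0,\frac12]$ we have $1/(1-x)\le1+x+2x^2$, because $(1-x)(1+x+2x^2)=1+x^2(1-2x)$; thus $1/q\le1+\theta r+2\theta^2$. Since $0<1-\theta+\theta^2/2\le1$,
\[
\frac{(1-p)^\ell}{q}\le\Bigl(1-\theta+\frac{\theta^2}2\Bigr)+\Bigl(1-\theta+\frac{\theta^2}2\Bigr)(\theta r+2\theta^2)\le1-\theta(1-r)+3\theta^2 .
\]
Therefore
\[
\frac{d'}{q^k\ell}=r\,\frac{(1-p)^\ell}q+\frac{13k\theta^2}{q^k}\le r-\theta r(1-r)+3\theta^2+26k\theta^2\le r-\theta r(1-r)+29k\theta^2\le2 .
\]
Finally, $1/(1-x)\le1+2x$ on $[0,\frac12]$ gives $q^k\ell/\ell'\le1+4\ell^{-1/3}$. Multiplying a quantity that is at most $2$ by this factor adds at most $8\ell^{-1/3}\le\theta^2\le k\theta^2$, which proves \eqref{eq:ratio}.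
\end{proof}

\subsection{The random procedure}

Put each element into $S$ independently with probability $p$. An element $x$ is \emph{hit} if $N(x)\cap S\ne\emptyset$. In $K_n\times K_n$ all layer degrees were equal to $d$. In general an element $y$ with $d_j(y)<d$ escapes being hit through layer $j$ with probability greater than $q$, and an element all of whose neighbors are of this kind would keep too many of them. We correct this with extra coins. For each element $x$ and layer $i$, independently of $S$ and of one another, let $\eta_i(x)\in\{0,1\}$ with $\mathbb{P}(\eta_i(x)=1)=(1-p)^{d-d_i(x)}$. Call $x$ \emph{$i$-safe} if $N_i(x)\cap S=\emptyset$ and $\eta_i(x)=1$, so that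
\[
\mathbb{P}(x\text{ is }i\text{-safe})=(1-p)^{d_i(x)}(1-p)^{d-d_i(x)}=q .
\]
Call $x$ \emph{safe} if it is $i$-safe for all $i$. A safe element is not hit. A part $L(v)$ is \emph{colored} if $S\cap L(v)$ contains an element that is not hit; we then fix one such element $x_v$. Otherwise the part is \emph{uncolored}.

\emph{Extension property.} Let $T$ be an independent set of safe elements, one from each uncolored part. Then $T$ together with the elements $x_v$ is an independent transversal of $\Gamma$. Indeed, each $x_v$ lies in $S$, and neither the elements of $T$ nor the other $x_w$ are hit, so none of them is adjacent to $x_v$.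

It remains to show that, with positive probability, every part has at least $\ell'$ safe elements and every element has at most $d'$ safe neighbors in uncolored parts in each layer. Fix an element $x$ and a layer $i$. Following Section~\ref{sec:idea}, we ignore $i$-safety of the elements of $N_i(x)$ and define
\begin{align*}
Y_{x,i}&=\#\{\,y\in N_i(x): S\cap L(y)=\emptyset\text{ and $y$ is $j$-safe for all }j\ne i\,\},\\
C_{x,i}&=\#\{\,y\in N_i(x): S\cap L(y)\text{ contains a hit element}\,\}.
\end{align*}
If $y\in N_i(x)$ is safe and $L(y)$ is uncolored, then either $S\cap L(y)=\emptyset$ and $y$ is counted by $Y_{x,i}$, or $S\cap L(y)$ is nonempty and consists of hit elements, and $y$ is counted by $C_{x,i}$. The bad events are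
\begin{itemize}
\item $A_v$: the part $L(v)$ has fewer than $q^k\ell-\ell^{2/3}$ safe elements;
\item $B_{x,i}$: $Y_{x,i}+C_{x,i}>d'$.
\end{itemize}
If none of them occurs, discard the colored parts and keep exactly $\ell'$ safe elements in each uncolored part. The resulting subsystem $\Gamma'$ has layer degrees at most $d'$, and the extension property gives the last claim of Proposition~\ref{prop:round}. We now bound the probabilities of the bad events.

\subsection{The lists}

\begin{lemma}\label{lem:lists}
$\mathbb{P}(A_v)\le\exp(-2\ell^{1/3})$.
\end{lemma}

\begin{proof}
The sets $N_1(x),\dots,N_k(x)$ are disjoint, so $x$ is safe with probability $q^k$. The event that $x$ is safe is determined by $S\cap N(x)$ and the coins at $x$. By (M2) these events, for $x\in L(v)$, are independent. Hoeffding's inequality with $n=\ell$ and $t=\ell^{2/3}$ gives the bound.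
\end{proof}

\subsection{The degrees: main term}

This is the only place where the mixed codegree is used.

\begin{lemma}\label{lem:Y}
$\mathbb{P}\bigl(Y_{x,i}\ge d(1-p)^\ell q^{k-1}+\theta^2\ell\bigr)\le\ell^{-8}$.
\end{lemma}

\begin{proof}
Write $Y=Y_{x,i}$. For each $y$, the sets $L(y)$ and $N_j(y)$, $j\ne i$, are pairwise disjoint, since parts are independent sets. So $y$ is counted with probability $(1-p)^\ell q^{k-1}$, and $\mathbb{E}Y\le d(1-p)^\ell q^{k-1}$.

We apply Lemma~\ref{lem:bounded} to $Y$ as a function of the indicators of $S$ and of the coins. View $Y$ as a sum of $0/1$ terms, one for each $y\in N_i(x)$. The indicator of $z\in S$ enters at most $c_z$ terms, where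
\[
c_z=\#\{\,y\in N_i(x):z\in L(y)\,\}+\#\Bigl\{\,y\in N_i(x):z\in\bigcup_{j\ne i}N_j(y)\,\Bigr\}\le1+s ;
\]
the first count is at most $1$ by (M1), and the second is at most $s$ by the definition of mixed codegree. Summing over $y$ first, $\sum_zc_z\le d(\ell+kd)\le(k+1)\ell^2$. Hence
\[
\sum_zp(1-p)c_z^2\le p\,(1+s)\sum_zc_z\le\theta(k+1)(1+s)\ell .
\]
The relevant coins are the $\eta_j(y)$ with $y\in N_i(x)$ and $j\ne i$. There are at most $k\ell$ of them, each enters one term and has variance at most $\frac14$, so they contribute at most $k\ell/4$. Since $\theta(k+1)+k/4\le k+1$, we may take $V=(k+1)(1+s)\ell$ and $b=1+s$. With $t=\theta^2\ell$,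
\[
\frac{t^2}{4V}=\frac{\theta^4\ell}{4(k+1)(1+s)}\le\frac{\theta^2\ell}{2(1+s)}=\frac t{2b},
\]
and the last condition in \eqref{eq:hyp} says that $t^2/(4V)\ge8\log\ell$.
\end{proof}

\subsection{The degrees: collisions inside $S$}

The expectation of $C_{x,i}$ is at most $d\cdot\ell p\cdot kdp\le k\theta^2\ell$, so a bound of order $k\theta^2\ell$ is what we want. Lemma~\ref{lem:bounded} does not give it, because one indicator can have a large influence. For instance, in $G\times H$ with $G$ triangle-free and all lists equal, let $x=(a,b;c)$ and $S=\{(a',b;c'):a'a\in E(G)\}$ with $c'\ne c$. Then $C_{x,1}=0$, but adding $(a,b;c')$ to $S$ makes $C_{x,1}=d_1(x)$. Such sets $S$ are rare: typically an element has few neighbors in $S$. We therefore count edges inside $S$, truncate the contribution of each element at about $\log^2\ell$, and use Lemma~\ref{lem:adapted}.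

\begin{lemma}\label{lem:C}
$\mathbb{P}\bigl(C_{x,i}>12k\theta^2\ell\bigr)\le e^{-\ell^{5/6}/3}+2k\ell^3e^{-\log^2\ell}+e^{-2\ell^{2/3}/(1+\log^2\ell)}$.
\end{lemma}

\begin{proof}
Let $U=\bigcup_{y\in N_i(x)}L(y)$, so $|U|\le d\ell\le\ell^2$, and let $W$ be the union of $U$ and the set of all neighbors of elements of $U$, so $|W|\le\ell^2+k\ell^3\le2k\ell^3$. Let $M$ be the number of edges of $\Gamma$ with both ends in $S$ and at least one end in $U$. To each $y$ counted by $C_{x,i}$ assign such an edge with an end in $L(y)$. By (M1) the parts $L(y)$ are distinct, so an edge is assigned to at most two elements $y$, and $C_{x,i}\le2M$. With $\mu=2k\theta^2\ell$, it suffices to bound $\mathbb{P}(M>3\mu)$, since $6\mu=12k\theta^2\ell$.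

Let $m=\lceil\log^2\ell\rceil$ and consider two likely events:
\begin{itemize}
\item $E_1$: $|S\cap U|\le2\theta\ell$;
\item $E_2$: every $z\in W$ has at most $m$ neighbors in $S\cap U$.
\end{itemize}
Adding independent dummy elements to $U$ until it has $\ell^2$ elements bounds $|S\cap U|$ by a binomial variable of mean $\ell^2p=\theta\ell$, so Chernoff's bound gives $\mathbb{P}(E_1\text{ fails})\le e^{-\theta\ell/3}$. An element $z$ has at most $kd\le k\ell$ neighbors, so the probability that at least $m$ of them lie in $S$ is at most
\[
\binom{k\ell}{m}p^m\le\Bigl(\frac{ek\ell}m\cdot\frac\theta\ell\Bigr)^m=\Bigl(\frac{ek\theta}m\Bigr)^m\le e^{-m},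
\]
because $e^2k\theta\le1\le m$. Hence $\mathbb{P}(E_2\text{ fails})\le2k\ell^3e^{-m}$.

Order $W$ so that the elements of $U$ come first. For $z\in W$ let $\xi_z$ be the indicator of $z\in S$, and let $b_z$ be the minimum of $m$ and the number of elements of $S\cap U$ that precede $z$ and are adjacent to $z$. Then $b_z\in[0,m]$ is a function of the earlier indicators. An edge counted by $M$ has both ends in $W$, and by the choice of the order its earlier end lies in $U$. On $E_2$ the truncation at $m$ changes nothing, so $M=\sum_z\xi_zb_z$, each edge being counted at its later end. On $E_1$,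
\[
\sum_zpb_z\le p\sum_{u\in S\cap U}|N(u)|\le\frac\theta\ell\cdot2\theta\ell\cdot k\ell=\mu .
\]
So if $M>3\mu$ and both $E_1$ and $E_2$ hold, then the event of Lemma~\ref{lem:adapted} occurs, and
\[
\mathbb{P}(M>3\mu)\le e^{-\theta\ell/3}+2k\ell^3e^{-m}+e^{-\mu/m}.
\]
By \eqref{eq:theta}, $\theta\ell\ge\ell^{5/6}$ and $\mu\ge2\ell^{2/3}$; and $\log^2\ell\le m\le1+\log^2\ell$.
\end{proof}

\subsection{All events at once}

\begin{proof}[Proof of Proposition~\ref{prop:round}]
Since $\theta^2\ell+12k\theta^2\ell\le13k\theta^2\ell$, the event $B_{x,i}$ implies one of the events in Lemmas~\ref{lem:Y} and~\ref{lem:C}. So every bad event has probability at most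
\[
P=\ell^{-8}+e^{-\ell^{5/6}/3}+2k\ell^3e^{-\log^2\ell}+e^{-2\ell^{2/3}/(1+\log^2\ell)}+e^{-2\ell^{1/3}},
\]
where the last term comes from Lemma~\ref{lem:lists}. This depends only on $k$ and $\ell$, and $\ell^6P\to0$ as $\ell\to\infty$ for fixed $k$; for the third term, $\ell^9e^{-\log^2\ell}=\ell^{9-\log\ell}$.

The number of bad events is not bounded in terms of $\ell$, so we use the local lemma. Let $Q$ be the graph on the elements in which two distinct elements are joined if they are adjacent in $\Gamma$ or lie in the same part. Its maximum degree is at most $kd+\ell\le(k+1)\ell$. Assign $B_{x,i}$ to $x$, and assign $A_v$ to an arbitrary element of $L(v)$; at most $k+1$ events are assigned to any element. Each event is determined by the indicators and coins at elements within $Q$-distance $3$ of its assigned element. For $A_v$ one needs the coins in $L(v)$ (distance at most $1$) and the indicators at neighbors of $L(v)$ (distance at most $2$). For $B_{x,i}$ one needs the coins in $N_i(x)$ (distance $1$), the indicators in the sets $L(y)$ and $N_j(y)$ for $y\in N_i(x)$ (distance at most $2$), and, to decide which elements of $L(y)$ are hit, the indicators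 at their neighbors (distance at most $3$). Hence an event is mutually independent of the family of all events assigned to elements at $Q$-distance greater than $6$. A ball of radius $6$ in $Q$ has at most $\sum_{j=0}^6((k+1)\ell)^j\le7((k+1)\ell)^6$ elements, so there are at most $D=7(k+1)^7\ell^6$ exceptions. Choose $n_k$ so that $ePD\le1$ for all $\ell\ge n_k$. Then with positive probability no bad event occurs.
\end{proof}

\section{Iterating the round}\label{sec:iterate}

\begin{proof}[Proof of Theorem~\ref{thm:layered}]
We run the round with a fixed $\theta$ while $\frac1{6k}<r\le1-\frac\varepsilon2$. In this range $r(1-r)\ge\varepsilon/(12k)$ by bounding each factor, and we choose $\theta$ so that the loss $30k\theta^2$ in \eqref{eq:ratio} is at most half of the gain $\theta r(1-r)$. The constants $C_k,c_k$ are then chosen so that \eqref{eq:hyp} survives a loss of $(\varepsilon/2)^{16k}$ in $\ell$. Let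
\[
\theta=\frac\varepsilon{720k^2},\qquad C_k=2^{16k}\max\{n_k,\,512\,(720k^2)^6\},\qquad c_k=\frac{2^{-16k}}{32(k+1)(720k^2)^4}.
\]

Discard elements so that all parts have size exactly $\ell_0=\lceil(1+\varepsilon)d\rceil$; call this system $\Gamma_0$ and put $d_0=d$. Given $(\ell_t,d_t)$, put $r_t=d_t/\ell_t$ and $a_t=1-r_t$. If $r_t\le\frac1{6k}$, stop. Otherwise let $(\ell_{t+1},d_{t+1})$ be the pair $(\ell',d')$ of Section~\ref{sec:round} computed from $(\ell,d)=(\ell_t,d_t)$ and $\theta$. We show that for every $t$ that is reached,
\begin{equation}\label{eq:inv}
d_t\ge1,\qquad a_t\ge\frac\varepsilon2,\qquad \ell_t\ge\Bigl(\frac\varepsilon2\Bigr)^{16k}\ell_0 .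
\end{equation}
For $t=0$ this holds because $d\ge2$ and $r_0\le\frac1{1+\varepsilon}\le1-\frac\varepsilon2$; the last inequality is $(1+\varepsilon)(1-\frac\varepsilon2)=1+\frac\varepsilon2(1-\varepsilon)\ge1$.

\emph{If \eqref{eq:inv} holds at $t$, then $(\ell_t,d_t)$ satisfies \eqref{eq:hyp} and $\ell_t\ge n_k$.} We have $1\le d_t\le\ell_t$ since $r_t<1$, and $\theta\le1/(720k^2)$ since $\varepsilon\le1$. Put $\lambda=(\varepsilon/2)^{16k}d$, so that $\lambda\le\ell_t$ and $\lambda\le d$. The hypothesis $\varepsilon^{16k+6}d\ge C_k$ gives $\lambda\ge2^{-16k}C_k\,\varepsilon^{-6}\ge\max\{n_k,512\,\theta^{-6}\}$. In particular $\lambda\ge e$, and as $x/\log x$ is increasing for $x\ge e$,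
\[
\frac{\theta^4\ell_t}{32(k+1)\log\ell_t}\ge\frac{\theta^4\lambda}{32(k+1)\log\lambda}\ge\frac{\theta^4\lambda}{32(k+1)\log d}=c_k\,\varepsilon^{16k+4}\frac d{\log d}\ge1+s .
\]

\emph{If \eqref{eq:inv} holds at all $u\le t$ and $r_t>\frac1{6k}$, then it holds at $t+1$.} Lemma~\ref{lem:ratio} applies at each $u\le t$, and it gives $d_{t+1}\ge1$. For $u\le t$ we have $r_u>\frac1{6k}$ and $a_u\ge\frac\varepsilon2$, so $\frac12\theta r_ua_u\ge\frac{\theta\varepsilon}{24k}=30k\theta^2$, and \eqref{eq:ratio} gives
\begin{equation}\label{eq:drop}
r_{u+1}\le r_u-\tfrac12\theta r_ua_u,\qquad\text{that is,}\qquad a_{u+1}\ge a_u\bigl(1+\tfrac12\theta r_u\bigr).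
\end{equation}
In particular $a_{t+1}\ge a_t\ge\frac\varepsilon2$. To bound $\ell_{t+1}$ we imitate the conservation of $\ell(1-r)^k$: both the growth of $a_u$ and the decay of $\ell_u$ are governed by $\sum_u\theta r_u$. Since $\log(1+x)\ge x/2$ on $[0,1]$, \eqref{eq:drop} gives $\theta r_u\le4\log(a_{u+1}/a_u)$. The sum telescopes, and $a_{t+1}\le1$, $a_0\ge\frac\varepsilon2$, so
\begin{equation}\label{eq:sum}
\sum_{u\le t}\theta r_u\le4\log\frac2\varepsilon .
\end{equation}
By \eqref{eq:theta} and $\theta\le\frac1{720k^2}\le\frac1{6k}<r_u$, we have $2\ell_u^{-1/3}\le\theta^2/4\le\theta r_u$. Lemma~\ref{lem:ratio} and Bernoulli's inequality give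
\[
\ell_{u+1}\ge\ell_u\,(1-\theta r_u)^{k+1}\ge\ell_u\bigl(1-(k+1)\theta r_u\bigr)\ge\ell_u\,(1-2k\theta r_u)\ge\ell_u\,e^{-4k\theta r_u},
\]
where the last step uses $1-x\ge e^{-2x}$ on $[0,\frac12]$ and $2k\theta r_u\le\frac12$. Multiplying over $u\le t$ and using \eqref{eq:sum}, we get $\ell_{t+1}\ge\ell_0\,e^{-16k\log(2/\varepsilon)}=(\varepsilon/2)^{16k}\ell_0$. This proves \eqref{eq:inv} by induction.

\emph{Termination.} By \eqref{eq:drop}, each step lowers $r_t$ by at least $\frac{\theta\varepsilon}{24k}>0$, so we stop at some finite $T$ with $r_T\le\frac1{6k}$. Proposition~\ref{prop:round}, applied $T$ times, gives systems $\Gamma_0,\Gamma_1,\dots,\Gamma_T$, each a subsystem of the previous one and hence of mixed codegree at most $s$, where $\Gamma_t$ has parts of size $\ell_t$ and layer degrees at most $d_t$. Every element of $\Gamma_T$ has at most $kd_T\le\ell_T/6\le\ell_T/(2e)$ neighbors, so Lemma~\ref{lem:alon} gives an independent transversal of $\Gamma_T$ (the empty set, if no part remains). Extending it through $\Gamma_{T-1},\dots,\Gamma_0$ yields an independent transversal of $\Gamma_0$, which is also one of the original system.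
\end{proof}

\begin{remark}
The proof shows where the exponents in Theorem~\ref{thm:layered} come from. The term $16k$ is the shrinking of the parts in \eqref{eq:inv}. Since $\theta$ is proportional to $\varepsilon$, the terms $6$ and $4$ are the powers of $\theta$ in the last two conditions of \eqref{eq:hyp}: the first makes the relative deviation $\ell^{-1/3}$ of the lists smaller than $\theta^2$, and the second makes a deviation $\theta^2\ell$ of $Y_{x,i}$ unlikely enough for the local lemma.
\end{remark}

\begin{thebibliography}{1}
\bibitem{source} Conjecture~7 in \texttt{https://core.ac.uk/download/pdf/82768326.pdf}.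
\end{thebibliography}
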